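\title{Symmetric spectral minimal 3-partitions of the disk}

\begin{abstract}
We consider partitions of the unit disk into three disjoint connected open sets, with energy equal to the largest of the three first Dirichlet eigenvalues. We prove that every partition that is invariant under the reflection in a diameter has energy at least $j_{3/2,1}^2$, and that equality holds only for the partition into three equal sectors with one radius on the diameter, up to sets of capacity zero. Hence a symmetric minimal 3-partition of the disk is the Mercedes Star, as conjectured in \cite{disk}. The symmetry turns the question into a two-phase problem on the half-disk. Its minimizers satisfy a variational inequality, which makes them second eigenfunctions of a mixed Dirichlet--Neumann problem without square-root singularities. Infinitesimal rotations exchange the two boundary conditions, and this, together with two explicit test functions, determines the Dirichlet part.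
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D\subset\mathbb{R}^2$ be the open unit disk. For a bounded open set $\omega\subset\mathbb{R}^2$ let
\[
\lambda_1(\omega)=\inf\Big\{\int_\omega|\nabla v|^2\Big/\int_\omega v^2\;:\;v\in H^1_0(\omega),\ v\neq0\Big\}
\]
be the smallest eigenvalue of the Dirichlet Laplacian on $\omega$, with $\lambda_1(\emptyset)=+\infty$. If $\omega$ is nonempty and connected, the infimum is attained by a positive function, unique up to a factor, the \emph{ground state} of $\omega$. The number $\lambda_1(\omega)$ does not increase when $\omega$ grows, and $\lambda_1(t\omega)=t^{-2}\lambda_1(\omega)$; it measures how cramped $\omega$ is.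

A \emph{3-partition} of $D$ is a family $\mathcal{D}=\{D_1,D_2,D_3\}$ of mutually disjoint, open, connected subsets of $D$. Its \emph{energy} and the optimal energy are
\[
\Lambda(\mathcal{D})=\max_{1\le i\le3}\lambda_1(D_i),\qquad
\mathfrak{L}_3(D)=\inf\{\Lambda(\mathcal{D}):\mathcal{D}\text{ a 3-partition of }D\},
\]
and $\mathcal{D}$ is \emph{minimal} if $\Lambda(\mathcal{D})=\mathfrak{L}_3(D)$. Thus one wants to cut the disk so that the most cramped piece is as roomy as possible. Removing a point from $D_i$ changes neither $H^1_0(D_i)$ nor $\lambda_1(D_i)$, so uniqueness can hold only up to small sets. We say that two 3-partitions \emph{correspond} to each other if, after relabeling, $D_i$ and $D_i'$ differ by a set of capacity zero for each $i$ (capacity is recalled in Section~\ref{sec:reduction}). A partition is \emph{strong} if $\operatorname{Int}(\overline{D_1\cup D_2\cup D_3})\setminus\partial D=D$. Minimal 3-partitions of $D$ exist, and each corresponds to a strong one; we shall not use these two facts.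

Write $j_{\nu,l}$ for the $l$-th positive zero of the Bessel function $J_\nu$. The analogous question for two pieces is elementary. The ground states of two disjoint sets span a plane in $H^1_0(D)$ on which the Rayleigh quotient is at most the energy, so the energy is at least the second eigenvalue $j_{1,1}^2$ of $D$; the two half-disks, which are the nodal domains of $J_1(j_{1,1}r)\sin\theta$, attain this bound. For three pieces one guesses, by analogy, three equal sectors. A \emph{Mercedes Star} is a partition of $D$ into three open sectors of aperture $2\pi/3$ with vertex at the origin. The ground state of the sector $0<\theta<2\pi/3$ is $J_{3/2}(\kappa r)\sin\frac{3\theta}{2}$ with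
\[
\kappa=j_{3/2,1}=4.49340\ldots,
\]
the first positive root of $\tan s=s$. So a Mercedes Star has energy $\kappa^2$, and $\mathfrak{L}_3(D)\le\kappa^2$. The argument for two pieces no longer gives the matching lower bound. It yields the third eigenvalue of $D$, which is again $j_{1,1}^2<\kappa^2$, because $J_1(j_{1,1}r)\cos\theta$ is a second eigenfunction for that eigenvalue. The reason is structural: any two sectors of the star share a radius, so they cannot be given alternating signs, and the star is not the nodal partition of an eigenfunction of $D$.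

Let $\sigma(x,y)=(x,-y)$ be the reflection in the axis $\{y=0\}$, and let $\Sigma=D\cap\{y=0\}$. A 3-partition is \emph{symmetric} if $\sigma$ maps the family $\{D_1,D_2,D_3\}$ onto itself; a Mercedes Star with one radius on $\Sigma$ is an example. The following conjecture is posed in \cite{disk}: \emph{if a strong minimal 3-partition of $D$ is symmetric, then, possibly after a rotation, it corresponds to the Mercedes Star.} We prove it, as a consequence of an unconditional statement about all symmetric partitions.

\begin{theorem}\label{thm:main}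
Every symmetric 3-partition $\mathcal{D}$ of $D$ satisfies $\Lambda(\mathcal{D})\ge\kappa^2$. Equality holds if and only if, up to relabeling and sets of capacity zero, $\mathcal{D}$ is a Mercedes Star with one of its radii on $\Sigma$.
\end{theorem}

\begin{corollary}\label{cor:conj}
If a minimal 3-partition of $D$ is symmetric, then it corresponds to a Mercedes Star.
\end{corollary}

\begin{proof}
For such a partition, $\kappa^2\ge\mathfrak{L}_3(D)=\Lambda(\mathcal{D})\ge\kappa^2$, so equality holds in Theorem~\ref{thm:main}.
\end{proof}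

Theorem~\ref{thm:main} does not decide whether $\mathfrak{L}_3(D)=\kappa^2$ without a symmetry assumption, and the conjecture does not require this.

Symmetry removes the sign obstruction: on the upper half-disk one sees only two of the three pieces. Section~\ref{sec:reduction} reduces the theorem to a minimization problem for pairs $(u_1,u_3)$ on the half-disk, and Section~\ref{sec:model} shows the main idea in the simplest configuration. In Sections~\ref{sec:vi} and~\ref{sec:cont} we prove that a combination $u=\alpha u_1-\beta u_3$ is a continuous second eigenfunction of a mixed problem, with Dirichlet condition on a closed set $F\subset\Sigma$ that is not known in advance. Section~\ref{sec:shape} leaves three possible shapes for $F$, Section~\ref{sec:rot} introduces the infinitesimal rotations of $u$, and Sections~\ref{sec:oneinner} and~\ref{sec:two} treat the three shapes.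

\section{Mixed eigenvalue problems on the half-disk}\label{sec:mixed}

\subsection{Notation and standard facts}

Let $D^\pm=D\cap\{\pm y>0\}$, and let $\Gamma$ be the open upper unit semicircle. We identify $\Sigma$ with the interval $(-1,1)$. A \emph{half-disk at} $x\in\Sigma$ is a set $B_r(x)\cap\{y>0\}$. The \emph{mirror} is the map $(x,y)\mapsto(-x,y)$; it preserves $D^+$, $\Gamma$ and $\Sigma$. We use the following textbook facts.
\begin{itemize}
\item[(F1)] \emph{Truncation.} If $v\in H^1$, then $v^\pm=\max(\pm v,0)\in H^1$, $\nabla v^+=\mathbf{1}_{\{v>0\}}\nabla v$, and $\nabla v=0$ a.e.\ on $\{v=0\}$. The maps $v\mapsto v^\pm$ are continuous in $H^1$ and commute with taking traces. In particular, $vw=0$ a.e.\ implies $\nabla v\cdot\nabla w=0$ a.e. The space $H^1_0(D^+)$ consists of the functions in $H^1(D^+)$ with zero trace.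
\item[(F2)] \emph{Unique continuation.} A distributional solution of $\Delta v+\mu v=0$ ($\mu\in\mathbb{R}$) is real-analytic. A solution in $D^+$ that vanishes on a nonempty open set vanishes identically. The same holds if $v$ is smooth up to an open arc $L$ of $\Gamma$ or of $\Sigma$ and $v=\partial_nv=0$ on $L$, because the extension of $v$ by zero across $L$ is again a solution.
\item[(F3)] \emph{Regularity.} If an $H^1$ solution of $\Delta v+\mu v=0$ in a half-disk has zero trace on the diameter, its odd extension in $y$ solves the equation in the full disk. An $H^1$ solution in $B\cap D$ ($B$ a disk) with zero trace on $B\cap\partial D$ is smooth up to $B\cap\partial D$. For $f\in L^p(D)$, $1<p<\infty$, the solution $(-\Delta_D)^{-1}f$ of the Dirichlet problem lies in $W^{2,p}(D)\subset C(\overline D)$ and vanishes on $\partial D$. The logarithmic potential of a bounded function with compact support is $C^1$.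
\item[(F4)] \emph{Maximum principles.} If $v\in H^1_0(\omega)$ and $\int\nabla v\cdot\nabla\psi\le0$ for all $0\le\psi\in H^1_0(\omega)$, then $v\le0$. If $v\ge0$ is continuous and $\Delta v\le0$ in the sense of distributions on a connected open set, then $v>0$ or $v\equiv0$. Hopf's lemma: if $v>0$ and $\Delta v\le0$ in a disk $B$, and $v$ is smooth up to a point $p\in\partial B$ with $v(p)=0$, then the inward normal derivative of $v$ at $p$ is positive.
\item[(F5)] \emph{Bessel functions.} For $\nu\ge0$ and $k>0$, the functions $J_\nu(kr)\cos\nu\theta$ and $J_\nu(kr)\sin\nu\theta$ solve $\Delta v+k^2v=0$, and $J_\nu(s)\sim c_\nu s^\nu$ at $0$ with $c_\nu>0$. The function $J_0$ is even and entire, positive on $[0,j_{0,1})$ and negative on $(j_{0,1},j_{0,2})$; $J_0(k|z-z_0|)$ is a solution in all of $\mathbb{R}^2$. For fixed $l$, $j_{\nu,l}$ is strictly increasing in $\nu$. For fixed $\nu$, the functions $J_\nu(j_{\nu,l}r)$, $l\ge1$, form an orthogonal basis of $L^2((0,1),r\,dr)$. Moreover,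
\[
\sqrt{\tfrac{\pi}{2}}\,J_{1/2}(s)=\frac{\sin s}{\sqrt s},\qquad
\sqrt{\tfrac{\pi}{2}}\,J_{3/2}(s)=\frac{1}{\sqrt s}\Big(\frac{\sin s}{s}-\cos s\Big).
\]
\end{itemize}
We use the tabulated values
\begin{equation}\label{eq:tab}
\begin{gathered}
j_{0,1}=2.40482\ldots,\quad j_{1,1}=3.83170\ldots,\quad \kappa=4.49340\ldots,\\
j_{2,1}=5.13562\ldots,\quad j_{0,2}=5.52007\ldots,\quad j_{0,2}-j_{0,1}=3.11525\ldots
\end{gathered}
\end{equation}

\subsection{The $F$-problem}

Let $H=\{v\in H^1(D^+):v=0\text{ on }\Gamma\}$. For a function $v$ on $D^+$ let $\tilde v$ be its even extension in $y$; the map $v\mapsto\tilde v$ identifies $H$ with the even functions in $H^1_0(D)$. Put $R(v)=\int_{D^+}|\nabla v|^2/\int_{D^+}v^2$. For a relatively closed set $F\subset\Sigma$ let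
\[
H_F=\{v\in H:\tilde v\in H^1_0(D\setminus F)\}.
\]
Then $H_\emptyset=H$, $H_\Sigma=H^1_0(D^+)$, and $H_{F_2}\subset H_{F_1}$ if $F_1\subset F_2$. Restrictions of even functions in $C_c^\infty(D\setminus F)$ are dense in $H_F$ (approximate $\tilde v$ and take even parts), and functions in $H_F$ have zero trace on every open interval contained in $F$. The \emph{$F$-problem} is the eigenvalue problem for the form $\int_{D^+}|\nabla v|^2$ on $H_F$ in $L^2(D^+)$; since $H_F$ embeds compactly and densely in $L^2(D^+)$, it has eigenvalues $\mu_1(F)\le\mu_2(F)\le\cdots\to\infty$. If $v$ is an eigenfunction, $\tilde v$ solves $\Delta\tilde v+\mu\tilde v=0$ in $D\setminus F$, so it is analytic and even across $\Sigma\setminus F$, and $v_y=0$ there: the boundary condition is Dirichlet on $\Gamma\cup F$ and Neumann on $\Sigma\setminus F$. The min--max principle is used in two forms.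
\begin{itemize}
\item[(M1)] If $v\in H_F\setminus\{0\}$ is orthogonal to the first $n-1$ eigenfunctions, then $R(v)\ge\mu_n(F)$, with equality only if $v$ is an eigenfunction for $\mu_n(F)$.
\item[(M2)] If $R\le\mu$ on an $n$-dimensional subspace of $H_F$, then $\mu_n(F)\le\mu$. By (F1) this applies to the span of nonzero $v_1,\dots,v_n\in H_F$ with $v_iv_j=0$ for $i\ne j$ and $R(v_i)\le\mu$. If all $R(v_i)$ equal $\mu$, then $R=\mu$ on the span.
\end{itemize}
If $v$ is a first eigenfunction, so is $|v|$, and $|v|>0$ in $D^+$ by (F4). Hence first eigenfunctions do not change sign, no two of them are orthogonal, and $\mu_1(F)<\mu_2(F)$.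

\begin{lemma}\label{lem:T}
If $v\in H^1(D^+)\cap C(\overline{D^+})$ vanishes on $\overline\Gamma\cup F$, then $v\in H_F$.
\end{lemma}

\begin{proof}
The function $(\tilde v-\varepsilon)^+-(\tilde v+\varepsilon)^-$ is supported in $\{|\tilde v|\ge\varepsilon\}$, a compact subset of $D\setminus F$, so it lies in $H^1_0(D\setminus F)$. By (F1) it tends to $\tilde v$ in $H^1$ as $\varepsilon\to0$.
\end{proof}

Throughout,
\[
u_*(r,\theta)=J_{3/2}(\kappa r)\sin\tfrac{3\theta}{2},\qquad 0\le r\le1,\ 0\le\theta\le\pi .
\]

\begin{lemma}\label{lem:explicit}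
\begin{itemize}
\item[(a)] $\mu_1(\emptyset)=j_{0,1}^2$, $\mu_2(\emptyset)=j_{1,1}^2$ is simple with eigenfunction $J_1(j_{1,1}r)\cos\theta$, and $\mu_3(\emptyset)=j_{2,1}^2$. Consequently $\mu_3(F)>\kappa^2$ for every $F$.
\item[(b)] $\mu_1(\Sigma)=j_{1,1}^2$ and $\mu_2(\Sigma)=j_{2,1}^2$. Consequently $\mu_1(F)\le j_{1,1}^2$ for every $F$.
\item[(c)] $\mu_2([0,1))=\kappa^2$ is simple with eigenfunction $u_*$, and $\mu_2((-1,0])=\kappa^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Consider the families $J_n(j_{n,l}r)\cos n\theta$ ($n\ge0$), $J_n(j_{n,l}r)\sin n\theta$ ($n\ge1$) and $J_\nu(j_{\nu,l}r)\sin\nu\theta$ ($\nu=n+\frac12$, $n\ge0$), for $F=\emptyset$, $\Sigma$ and $[0,1)$ respectively. All gradients are $O(r^{-1/2})$, so these functions lie in $H^1(D^+)$, and in $H_F$ by Lemma~\ref{lem:T}. Their normal derivatives vanish on $\Sigma\setminus F$, so integration by parts against even functions in $C_c^\infty(D\setminus F)$ shows that they are eigenfunctions. The angular factors form an orthogonal basis of $L^2(0,\pi)$, so by (F5) each family is an orthogonal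 basis of $L^2(D^+)$ and gives all eigenvalues. It remains to order them. By (F5) and \eqref{eq:tab}, $j_{0,1}<j_{1,1}<j_{2,1}$, while $j_{n,1}>j_{2,1}$ for $n\ge3$ and $j_{n,l}\ge j_{0,2}>j_{2,1}$ for $l\ge2$. This gives (a) and (b); the consequences follow from $H_\Sigma\subset H_F\subset H_\emptyset$ and $j_{2,1}>\kappa$. For (c), $j_{1/2,1}=\pi<\kappa$, while $j_{\nu,1}>\kappa$ for $\nu\ge\frac52$ and $j_{\nu,l}\ge j_{1/2,2}=2\pi>\kappa$ for $l\ge2$. The mirror maps $[0,1)$ to $(-1,0]$.
\end{proof}

\begin{lemma}[Strict monotonicity]\label{lem:mono}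
If $F_1\subset F_2$ and $F_2\setminus F_1$ contains an open interval $L$, then $\mu_n(F_1)<\mu_n(F_2)$ for every $n$.
\end{lemma}

\begin{proof}
Suppose $\mu_n(F_2)\le\mu_n(F_1)$. In the span of the first $n$ eigenfunctions for $F_2$ choose $\varphi\neq0$ orthogonal to the first $n-1$ eigenfunctions for $F_1$. Then $\varphi\in H_{F_1}$ and $R(\varphi)\le\mu_n(F_1)$, so $\varphi$ is an eigenfunction for $F_1$ by (M1). Hence $\varphi$ is smooth up to $L$ with $\varphi_y=0$ there, and $\varphi=0$ on $L$ because $\varphi\in H_{F_2}$. By (F2), $\varphi\equiv0$, a contradiction.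
\end{proof}

We shall count nodal domains, also for solutions that do not vanish on all of $\Gamma$. The next lemma says that a nodal domain which sees only zero boundary values on $\Gamma$ provides a test function.

\begin{lemma}\label{lem:piece}
Let $G\subset\Sigma$ be relatively closed and $\mu\in\mathbb{R}$. Let $w\in H^1(D^+)\cap C(\overline{D^+})$ vanish on $G$ and at $(\pm1,0)$, and let $\int_{D^+}\nabla w\cdot\nabla\varphi=\mu\int_{D^+}w\varphi$ for all $\varphi\in H_G$. Let $\mathcal{C}$ be a connected component of $Z=\{z\in D^+\cup(\Sigma\setminus G):w(z)\ne0\}$ such that $w=0$ on $\overline{\mathcal{C}}\cap\Gamma$. Then $w\mathbf{1}_{\mathcal{C}}\in H_G\setminus\{0\}$ and $R(w\mathbf{1}_{\mathcal{C}})=\mu$.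
\end{lemma}

\begin{proof}
The component $\mathcal{C}$ is closed in $Z$ and open in $D^+\cup(\Sigma\setminus G)$, so $\mathcal{C}\cup\sigma\mathcal{C}$ is an open subset of $D\setminus G$ and $w\mathbf{1}_{\mathcal{C}}\neq0$. The compact set $\overline{\mathcal{C}}\cap\{|w|\ge\varepsilon\}$ avoids $\overline\Gamma\cup G$, so it lies in $Z$, hence in $\mathcal{C}$. Therefore the even extension of $w_\varepsilon=\operatorname{sgn}(w)(|w|-\varepsilon)^+\mathbf{1}_{\mathcal{C}}$ has compact support in $\mathcal{C}\cup\sigma\mathcal{C}$, which gives $w_\varepsilon\in H_G$ and $\nabla w_\varepsilon=\mathbf{1}_{\mathcal{C}\cap\{|w|>\varepsilon\}}\nabla w$. By dominated convergence $w_\varepsilon\to w\mathbf{1}_{\mathcal{C}}$ in $H^1$, with gradient $\mathbf{1}_{\mathcal{C}}\nabla w$. Testing the equation with $\varphi=w\mathbf{1}_{\mathcal{C}}$ gives $R(w\mathbf{1}_{\mathcal{C}})=\mu$.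
\end{proof}

\section{Reduction to a two-phase problem}\label{sec:reduction}

Recall that the capacity of $E\subset\mathbb{R}^2$ is the infimum of $\|\varphi\|_{H^1(\mathbb{R}^2)}^2$ over all $\varphi$ with $\varphi\ge1$ a.e.\ in a neighborhood of $E$. A property holds \emph{quasi-everywhere} (q.e.) if it fails only on a set of capacity zero, and a function is \emph{quasicontinuous} if it is continuous off open sets of arbitrarily small capacity. Every $v\in H^1(\mathbb{R}^2)$ has a quasicontinuous representative, unique up to equality q.e., and for open $\omega$ the space $H^1_0(\omega)$ consists of those $v$ whose quasicontinuous representative vanishes q.e.\ off $\omega$. So $H^1_0(\omega)$ depends on $\omega$ only up to sets of capacity zero. An open set of capacity zero is empty.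

If $\sigma$ exchanges $D_1\subset D^+$ and $D_2$ and fixes $D_3$, the partition is seen on $D^+$ through two functions: the ground state of $D_1$, which vanishes on $\Sigma$, and that of $D_3$, which is free on $\Sigma$. We relax the problem to such pairs:
\[
\mathcal{P}=\{(v_1,v_3)\in H^1_0(D^+)\times H:\ v_i\ge0,\ v_i\neq0,\ v_1v_3=0\text{ a.e.}\},
\qquad m=\inf_{\mathcal{P}}\max\big(R(v_1),R(v_3)\big).
\]
The infimum is attained. An $L^2$-normalized minimizing sequence is bounded in $H^1$, so a subsequence converges weakly in $H^1_0(D^+)\times H$ and strongly in $L^2$. The limits are nonnegative and normalized, their product is the $L^1$-limit of zero, and the Dirichlet integral is weakly lower semicontinuous. Moreover $u_*$ is positive for $0<\theta<2\pi/3$ and negative for $2\pi/3<\theta\le\pi$ (with $0<r<1$), so $(u_*^+,u_*^-)\in\mathcal{P}$; testing the eigenvalue equation of $u_*$ with $u_*^\pm$ gives $R(u_*^\pm)=\kappa^2$. Thus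
\begin{equation}\label{eq:mle}
m\le\kappa^2 .
\end{equation}
The mirror maps minimizers to minimizers.

\begin{theorem}\label{thm:two}
We have $m=\kappa^2$. For every minimizer $(u_1,u_3)$ there are $\alpha,\beta>0$ such that, possibly after applying the mirror, $\alpha u_1-\beta u_3=c\,u_*$ with $c>0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:two}]
Let $\mathcal{D}$ be symmetric with $\Lambda(\mathcal{D})<\infty$, so that all $D_i$ are nonempty. The permutation of the $D_i$ induced by $\sigma$ is an involution: it fixes all three sets, or it exchanges two. If $\sigma D_i=D_i$, the ground state of $D_i$ is even, since its composition with $\sigma$ is a positive ground state with the same norm; here the connectedness of $D_i$ is used. Its restriction to $D^+$ is a nonzero element of $H$ with $R=\lambda_1(D_i)$.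

If all three sets are fixed, (M2) gives $\Lambda(\mathcal{D})\ge\mu_3(\emptyset)=j_{2,1}^2>\kappa^2$.

Otherwise let $\sigma D_1=D_2$ and $\sigma D_3=D_3$. Then $D_1\cap\sigma D_1=\emptyset$, so $D_1$ misses $\Sigma$; being connected, it lies in $D^+$ or $D^-$, and after relabeling $D_1\subset D^+$. Let $u_1\in H^1_0(D_1)\subset H^1_0(D^+)$ be the ground state of $D_1$ and $u_3\in H$ the restriction of the ground state of $D_3$. Then $(u_1,u_3)\in\mathcal{P}$ and $\Lambda(\mathcal{D})\ge\max(R(u_1),R(u_3))\ge m=\kappa^2$.

Suppose $\Lambda(\mathcal{D})=\kappa^2$. Then we are in the second case and $(u_1,u_3)$ is a minimizer. After a mirror, $u=\alpha u_1-\beta u_3=cu_*$, so $\alpha u_1=u^+$ and $\beta u_3=u^-$ a.e. Let $S_1=\{u>0\}$, the sector $0<\theta<2\pi/3$. On $D_1$ the functions $\alpha u_1>0$ and $u^+$ are continuous and equal a.e., hence equal, so $D_1\subset S_1$. The function $u^+$, extended by zero, is continuous on $\mathbb{R}^2$, so it is a quasicontinuous representative of $\alpha u_1\in H^1_0(D_1)$. It vanishes q.e.\ off $D_1$, which means that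 $S_1\setminus D_1$ has capacity zero. The same argument, applied to the continuous function $\tilde u^-$ and to $\beta\tilde u_3\in H^1_0(D_3)$, shows that $D_3$ is contained in the sector $\{\tilde u<0\}=\{2\pi/3<\theta<4\pi/3\}$ and differs from it by a set of capacity zero. Finally $D_2=\sigma D_1$. So $\mathcal{D}$ corresponds to a Mercedes Star with a radius on $\Sigma$. Conversely, a partition that corresponds to a Mercedes Star has the same spaces $H^1_0(D_i)$, hence energy $\kappa^2$.
\end{proof}

\begin{remark}
The proof applies without change if $\sigma$ preserves the family only up to sets of capacity zero. The spaces $H^1_0(\sigma D_i)$ are still permuted copies of the $H^1_0(D_i)$, so ground states of fixed sets are even; and in the second case $D_1\cap\sigma D_1\subset\sigma D_1\setminus D_2$ is open and of capacity zero, hence empty.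
\end{remark}

\section{The model case: one slit}\label{sec:model}

The star appears in $D^+$ as the nodal partition of $u_*$, the second eigenfunction of the $[0,1)$-problem; the Dirichlet part $[0,1)$ is the common boundary of $D_1$ and $D_2$. Imagine a competitor of the same type: three curves meet at a point $(b,0)$, one of them is the segment $[b,1)$, and $u=\alpha u_1-\beta u_3$ is a second eigenfunction of the $[b,1)$-problem. Why must $b$ be $0$?

Let $f(b)=\mu_2([b,1))$. By Lemmas~\ref{lem:mono} and~\ref{lem:explicit}, $f$ is strictly decreasing and $f(0)=\kappa^2$. So $m=f(b)\le\kappa^2$ excludes $b<0$, but for $b>0$ we have $f(b)<\kappa^2$, and monotonicity points the wrong way. The remedy is the rotational symmetry of the disk. Let $w=\partial_\theta u=xu_y-yu_x$. It solves the same equation as $u$ and vanishes on $\Gamma$. On $\Sigma$ we have $w=xu_y$, which vanishes on the Neumann part $(-1,b)$. On the Dirichlet part $(b,1)$ we have $u=u_x=u_{xx}=0$, hence $u_{yy}=-mu-u_{xx}=0$ and $w_y=xu_{yy}-u_x=0$. So $\partial_\theta$ \emph{exchanges the Dirichlet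 and Neumann parts of $\Sigma$}. For $u_*$ this is visible at once:
\[
\partial_\theta u_*(r,\theta)=\tfrac32J_{3/2}(\kappa r)\cos\tfrac{3\theta}{2}=-\tfrac32\,u_*(r,\pi-\theta),
\]
the second eigenfunction of the $(-1,0]$-problem. In general, if $w\in H^1(D^+)$, then $m$ is an eigenvalue of the $(-1,b]$-problem. It is not the first, since $\mu_1((-1,b])\le j_{1,1}^2=\mu_2(\emptyset)<f(b)$, and it is below the third, which exceeds $\kappa^2$. By the mirror, $\mu_2((-1,b])=f(-b)$. Thus $f(b)=f(-b)$, and $b=0$ because $f$ is strictly monotone.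

The condition $w\in H^1$ is essential. In polar coordinates $(\rho,\psi)$ at $(b,0)$, the boundary conditions allow a leading term $c_0\rho^{1/2}\sin(\psi/2)$, as the first eigenfunction $J_{1/2}(\pi r)\sin(\theta/2)$ for $b=0$ shows. The $y$-derivative of this term is $\frac{c_0}{2}\rho^{-1/2}\cos(\psi/2)$, which is not in $H^1$, and for $b\ne0$ it enters $w$ with the factor $b$. So one needs $c_0=0$. This is where minimality enters, through two inequalities: $u\le0$ on the Neumann part forces $c_0\le0$, and $u_y\ge0$ on the Dirichlet part forces $c_0\ge0$. Both hold for $u_*$, as $u_*=-J_{3/2}(\kappa r)$ at $\theta=\pi$ and $\partial_yu_*=\frac{3}{2r}J_{3/2}(\kappa r)$ at $\theta=0$. The first is built into $\mathcal{P}$; the second is the content of the next section.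

\section{A variational inequality}\label{sec:vi}

From now on $(u_1,u_3)$ is a fixed minimizer, and
\[
\mathcal{B}(v,\varphi)=\int_{D^+}(\nabla v\cdot\nabla\varphi-m\,v\varphi).
\]
For $v\neq0$, $R(v)\ge m$ means $\mathcal{B}(v,v)\ge0$. By (F1), $\mathcal{B}(v,w)=0$ if $vw=0$, and $\mathcal{B}(v^\pm,v^\pm)=\pm\mathcal{B}(v,v^\pm)$. If $\mathcal{B}(v,v)=0$ and $\mathcal{B}(v+\tau g,v+\tau g)\ge0$ for all small $|\tau|$, then $\mathcal{B}(v,g)=0$.

\begin{lemma}\label{lem:equi}
Every minimizer satisfies $R(u_1)=R(u_3)=m$.
\end{lemma}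

\begin{proof}
Let $\{i,j\}=\{1,3\}$ and suppose $R(u_i)<m=R(u_j)$. The idea is that $u_i$ can afford a small hole anywhere, inside which $u_j$ may be varied freely. Fix $z_0\in D^+$. Since $\min(u_i,M)\to u_i$ in $H^1$, we can fix $M$ with $R(\min(u_i,M))<m$. Let $\chi_\varepsilon$ be $0$ on $B=B_\varepsilon(z_0)$, $1$ off $B_{\sqrt\varepsilon}(z_0)$, and $\log(|z-z_0|/\varepsilon)/\log(1/\sqrt\varepsilon)$ in between. Then $\int|\nabla\chi_\varepsilon|^2=2\pi/\log(1/\sqrt\varepsilon)\to0$, and since $\min(u_i,M)$ is bounded, $v=\chi_\varepsilon\min(u_i,M)\to\min(u_i,M)$ in $H^1$. Fix $\varepsilon$ with $B\subset D^+$, $v\ne0$ and $R(v)<m$. For $\varphi\in C_c^\infty(B)$ and small $|\tau|$, the pair with $v$ in place of $u_i$ and $|u_j+\tau\varphi|$ in place of $u_j$ belongs to $\mathcal{P}$. Hence $R(u_j+\tau\varphi)\ge m$, and $\mathcal{B}(u_j,\varphi)=0$. As $z_0$ was arbitrary, $-\Delta u_j=mu_j\ge0$ in $D^+$. By (F4), $u_j>0$ in $D^+$, so $u_i=0$, a contradiction.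
\end{proof}

\begin{lemma}\label{lem:sub}
Let $i\in\{1,3\}$, $X_1=H^1_0(D^+)$, $X_3=H$.
\begin{itemize}
\item[(a)] If $v\in X_i\setminus\{0\}$ vanishes a.e.\ on $\{u_i=0\}$, then $\mathcal{B}(v,v)\ge0$ and $\mathcal{B}(u_i,v)=0$.
\item[(b)] $\mathcal{B}(u_i,\psi)\le0$ for all $0\le\psi\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Replacing $u_i$ by $|v|$ gives a pair in $\mathcal{P}$. If $R(v)<m$, this pair would be a minimizer violating Lemma~\ref{lem:equi}. So $\mathcal{B}(v,v)\ge0$. The same holds for $u_i+\tau v$ with $|\tau|$ small, and $\mathcal{B}(u_i,u_i)=0$, so $\mathcal{B}(u_i,v)=0$.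

(b) Let $v=(u_i-s\psi)^+$, $s>0$. Then $0\le v\le u_i$, so $v\in X_i$ and $v$ vanishes on $\{u_i=0\}$; also $v\to u_i$ in $H^1$ as $s\to0$, so $v\neq0$ for small $s$. By (a),
$0\le\mathcal{B}(v,v)=\mathcal{B}(u_i-s\psi,v)=-s\,\mathcal{B}(\psi,v)$.
Let $s\to0$ in $\mathcal{B}(\psi,v)\le0$.
\end{proof}

So far each $u_i$ has been varied inside its own support. To move the interface between them, note that $\mathcal{P}$ is not convex but is parametrized by the convex cone
\[
K=\{v\in H:\ \text{the trace of }v\text{ on }\Sigma\text{ is }\le0\}: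
\]
if $U\in K$ changes sign, then $U^+$ has zero trace and $(U^+,U^-)\in\mathcal{P}$. We minimize a maximum of two functionals, so we expect two multipliers. They come from a separation argument in the plane.

\begin{proposition}\label{prop:vi}
There are $\alpha,\beta>0$ such that $u=\alpha u_1-\beta u_3\in K$ satisfies
\begin{equation}\label{eq:vi}
\mathcal{B}(u,\varphi)\ge0\quad\text{for all }\varphi\in K,\qquad\mathcal{B}(u,u)=0 .
\end{equation}
In particular $\Delta u+mu=0$ in $D^+$, $u$ is analytic in $D^+$, and $u$ changes sign.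
\end{proposition}

\begin{proof}
Let $\ell_i(\varphi)=\mathcal{B}(u_i,\varphi)$. We claim that no $\varphi\in K$ has $\ell_1(\varphi)<0<\ell_3(\varphi)$: such a direction would improve both phases at once. Suppose $\varphi$ has this property. For $s\in[0,1]$ and $\varepsilon>0$ let
\[
U=(1-s)u_1-su_3+\varepsilon\varphi\in K,\qquad\mathcal{E}_\pm(s)=\mathcal{B}(U^\pm,U^\pm),
\]
which are continuous in $s$ by (F1). Since $\mathcal{B}(u_i,u_i)=0=\mathcal{B}(u_1,u_3)$,
\begin{align*}
\mathcal{E}_++\mathcal{E}_-=\mathcal{B}(U,U)&=2\varepsilon\big((1-s)\ell_1(\varphi)-s\ell_3(\varphi)\big)+\varepsilon^2\mathcal{B}(\varphi,\varphi)\\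
&\le2\varepsilon\max\big(\ell_1(\varphi),-\ell_3(\varphi)\big)+\varepsilon^2\mathcal{B}(\varphi,\varphi),
\end{align*}
which is negative for all $s$ if $\varepsilon$ is small. So $\mathcal{E}_\pm(s)$ are not both $\ge0$. They are not both negative either, for then $(U^+,U^-)\in\mathcal{P}$ would have $R(U^\pm)<m$. Thus the closed sets $\{\mathcal{E}_+\ge0\}$ and $\{\mathcal{E}_-\ge0\}$ are disjoint and cover $[0,1]$, so one of them is all of $[0,1]$. At $s=0$ we have $U^+\to u_1$ in $H^1$ as $\varepsilon\to0$, and Lemma~\ref{lem:sub}(b) gives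
\[
\mathcal{E}_+(0)=\mathcal{B}(u_1,U^+)+\varepsilon\mathcal{B}(\varphi,U^+)\le\varepsilon\big(\ell_1(\varphi)+o(1)\big)<0 .
\]
At $s=1$ we have $U^-\to u_3$, and
\[
\mathcal{E}_-(1)=\mathcal{B}(u_3,U^-)-\varepsilon\mathcal{B}(\varphi,U^-)\le-\varepsilon\big(\ell_3(\varphi)+o(1)\big)<0 .
\]
For small $\varepsilon$ neither set is $[0,1]$. This contradiction proves the claim.

Hence the convex cone $\{(\ell_1(\varphi),\ell_3(\varphi)):\varphi\in K\}$ misses the open quadrant $\{X<0<Y\}$. Two disjoint convex sets in the plane are separated by a line; as the origin lies in the closure of both, the line passes through it. So there is $(\alpha,\beta)\neq(0,0)$ with $\alpha X-\beta Y\ge0$ on the cone and $\le0$ on the quadrant. The latter gives $\alpha,\beta\ge0$ (let $(X,Y)$ tend to $(-1,0)$ and to $(0,1)$), and the former is the inequality in \eqref{eq:vi}. Testing it with $\pm\varphi\in C_c^\infty(D^+)\subset K$ gives $\Delta u+mu=0$ in $D^+$. If $\beta=0$, this says $-\Delta u_1=mu_1$, so $u_1>0$ in $D^+$ and $u_3=0$; if $\alpha=0$, it says $-\Delta u_3=mu_3$, so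 $u_1=0$. Both are impossible. Finally $\mathcal{B}(u,u)=0$ by Lemma~\ref{lem:equi}, and $u^+=\alpha u_1\ne0$, $u^-=\beta u_3\neq0$.
\end{proof}

\section{Continuity and the contact set}\label{sec:cont}

Formally, \eqref{eq:vi} says that $u\le0$, $u_y\ge0$ and $uu_y=0$ on $\Sigma$. To speak of the set where $u$ vanishes on $\Sigma$, and to use plane topology, we need $u$ to be continuous up to $\Sigma$. The singular part of $\tilde u$ is the logarithmic potential of a positive measure, and on the support of that measure $\tilde u$ vanishes. The following principle (Evans--Vasilesco) transfers continuity from the support to the plane; we include its short proof.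

\begin{lemma}\label{lem:EV}
Let $\mu$ be a finite positive measure with compact support $S\subset\mathbb{R}^2$, and $p(z)=\int\log\frac1{|z-\zeta|}\,d\mu(\zeta)$. If $p|_S$ is finite and continuous, then $p$ is continuous on $\mathbb{R}^2$.
\end{lemma}

\begin{proof}
The functions $p_M(z)=\int\min\big(\log\frac1{|z-\zeta|},M\big)\,d\mu(\zeta)$ are continuous and increase to $p$. By Dini's theorem $p-p_M\to0$ uniformly on $S$. Given $z$, let $z'\in S$ be a nearest point. For $\zeta\in S$, $|z'-\zeta|\le|z'-z|+|z-\zeta|\le2|z-\zeta|$, so $\big(\log\frac1{|z-\zeta|}-M-\log2\big)^+\le\big(\log\frac1{|z'-\zeta|}-M\big)^+$. Integrating, $0\le(p-p_{M+\log2})(z)\le(p-p_M)(z')$. Hence $p_M\to p$ uniformly on $\mathbb{R}^2$.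
\end{proof}

\begin{proposition}\label{prop:cont}
The distribution $\nu=\Delta\tilde u+m\tilde u$ is a positive Radon measure in $D$ without atoms, and
\begin{equation}\label{eq:nu}
\mathcal{B}(u,\psi)=-\tfrac12\int\psi\,d\nu\qquad\text{for even }\psi\in C_c^\infty(D).
\end{equation}
The function $\tilde u$ has a representative in $C(\overline D)$ with $\tilde u=0$ on $\partial D$, $\tilde u\le0$ on $\Sigma$, and $\operatorname{supp}\nu\subset\Sigma\cap\{\tilde u=0\}$.
\end{proposition}

\begin{proof}
\emph{The measure.} For $\psi\in C_c^\infty(D)$ we have $\langle\nu,\psi\rangle=-\mathcal{B}(u,\psi+\psi\circ\sigma)$, which gives \eqref{eq:nu}. If $\psi\ge0$, then $-(\psi+\psi\circ\sigma)|_{D^+}\in K$, so $\langle\nu,\psi\rangle\ge0$ by \eqref{eq:vi}. A positive distribution is a Radon measure, and $\nu=0$ in $D^\pm$.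

\emph{Bounds.} Let $V_i=m(-\Delta_D)^{-1}\tilde u_i$. As $\tilde u_i\in H^1_0(D)\subset L^p(D)$ for all $p<\infty$, (F3) gives $V_i\in C(\overline D)$ with $V_i=0$ on $\partial D$. For $0\le\psi\in H^1_0(D)$, Lemma~\ref{lem:sub}(b) gives $\int_D\nabla(\tilde u_i-V_i)\cdot\nabla\psi=\mathcal{B}(u_i,\psi+\psi\circ\sigma)\le0$, so $0\le\tilde u_i\le V_i$ by (F4), and $|\tilde u|\le\alpha V_1+\beta V_3$ a.e. Next let $W$ be $m(-\Delta_D)^{-1}$ applied to the odd extension of $u_1$. It is continuous and odd, so it vanishes on $\Sigma$, lies in $H^1_0(D^+)$ and solves $-\Delta W=mu_1$ in $D^+$. The same comparison in $D^+$ gives $u_1\le W$, so $\tilde u\le\alpha|W|$ a.e.\ in $D$.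

\emph{A pointwise representative.} Let $B$ be an open disk with $\overline B\subset D$, and $p(z)=\frac1{2\pi}\int_B\log\frac1{|z-\zeta|}\,d\nu(\zeta)$, so that $-\Delta p=\nu$ in $B$. Then $h=\tilde u+p$ satisfies $\Delta h=-m\tilde u\in L^\infty(B)$, so $h$ is the sum of a harmonic function and a $C^1$ potential, and is continuous. Define $\tilde u=h-p$ at every point of $B$. The potential $p$ is lower semicontinuous, and its averages over $B_r(z)$ increase to $p(z)$ as $r\downarrow0$ (this holds for the kernel; use monotone convergence). So $\tilde u$ is upper semicontinuous and $\tilde u(z)$ is the limit of the averages of $\tilde u$ over $B_r(z)$. Hence the definition does not depend on $B$ and agrees with the analytic function in $D^\pm$; the bounds above hold at every point; $\tilde u\le\alpha|W|=0$ on $\Sigma$; and $p$ is finite everywhere, so $\nu$ has no atoms.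

\emph{The support.} Let $x_0\in\Sigma$ with $\tilde u(x_0)<0$. By upper semicontinuity, $\tilde u<-\delta<0$ on a disk $B'$ centered at $x_0$. For even $0\le\psi\in C_c^\infty(B')$ and small $s>0$ we have $u+s\psi\le0$ on $B'\cap D^+$, so $u+s\psi\in K$. By \eqref{eq:vi} and \eqref{eq:nu}, $0\le\mathcal{B}(u,u+s\psi)=-\frac s2\int\psi\,d\nu$. Thus $\nu(B')=0$.

\emph{Continuity.} Let $B''\subset B$ be a closed disk and split $p=p'+p''$, with $p''$ the potential of $\nu|_{B''}$ and $p'$ that of $\nu|_{B\setminus B''}$. Both are lower semicontinuous and $>-\infty$, and both are finite in $B$ because $p$ is. On $\operatorname{supp}(\nu|_{B''})$ we have $\tilde u=0$, so $p''=h-p'$ is also upper semicontinuous there. By Lemma~\ref{lem:EV}, $p''$ is continuous. In the interior of $B''$, $p'$ is harmonic, so $\tilde u=h-p'-p''$ is continuous. Finally $|\tilde u|\le\alpha V_1+\beta V_3\to0$ at $\partial D$.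
\end{proof}

Define the \emph{contact set} and its complement,
\[
F=\{x\in\Sigma:u(x,0)=0\},\qquad I=\Sigma\setminus F=\{x\in\Sigma:u(x,0)<0\},
\]
and the sign sets $P=\{u>0\}\subset D^+$ and $N=\{u<0\}\subset D^+\cup I$.

\begin{proposition}\label{prop:contact}
\begin{itemize}
\item[(a)] Near $I$, $\tilde u$ is an analytic solution of $\Delta\tilde u+m\tilde u=0$, and $u_y=0$ on $I$.
\item[(b)] $u$ is an eigenfunction of the $F$-problem, $m=\mu_2(F)$, and $P$ and $N$ are connected.
\item[(c)] $u$ is smooth up to $\operatorname{int}F$. There $u_y\ge0$, and the zeros of $u_y$ are isolated points of $\operatorname{int}F$.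
\item[(d)] $F\subset\overline P$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The measure $\nu$ vanishes in $D\setminus F$, and $\tilde u$ is even.

(b) By Lemma~\ref{lem:T}, $u\in H_F$. By \eqref{eq:nu}, $\mathcal{B}(u,\varphi)=0$ for even $\varphi\in C_c^\infty(D\setminus F)$, hence for all $\varphi\in H_F$. Since $u$ changes sign, $m>\mu_1(F)$, and $m\le\kappa^2<\mu_3(F)$ by \eqref{eq:mle} and Lemma~\ref{lem:explicit}(a). So $m=\mu_2(F)$. Lemma~\ref{lem:piece} applies to every component of $P\cup N$, because $u=0$ on $\Gamma$; by (M2), three components would give $\mu_3(F)\le m$. As $P$ and $N$ are nonempty unions of components, each is connected.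

(c) By (F3) the odd extension of $u$ across $\operatorname{int}F$ is an analytic solution. For even $\psi\in C_c^\infty(D)$ whose support meets $\Sigma$ only in $\operatorname{int}F$, integration by parts gives $\mathcal{B}(u,\psi)=-\int_\Sigma u_y\psi\,dx$. Comparing with \eqref{eq:nu}, $\nu=2u_y\,dx$ on $\operatorname{int}F$, so $u_y\ge0$. On each interval of $\operatorname{int}F$, $u_y$ is analytic and, by (F2), not identically zero.

(d) Otherwise there are $x\in F$ and $B_r(x)\subset D$ with $v=-\tilde u\ge0$ in $B_r(x)$. Then $\Delta v=-mv-\nu\le0$ and $v(x)=0$, so $v\equiv0$ in $B_r(x)$ by (F4), contradicting (F2).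
\end{proof}

\section{The shape of the contact set}\label{sec:shape}

A priori $F$ is an arbitrary closed set. But $P$ and $N$ are connected and disjoint, $P$ reaches every point of $F$, and $N$ contains $I$, so $F$ and $I$ cannot alternate often along $\Sigma$. The tool is the Jordan curve theorem, in the following form.

\begin{lemma}\label{lem:top}
\begin{itemize}
\item[(a)] Let $E\subset\Sigma$ be open and $W\subset D^+\cup E$ relatively open and connected. Then $W\cap D^+$ is connected.
\item[(b)] Let $W\subset D^+$ be open and connected, and let $x_1\ne x_2$ in $\Sigma$ satisfy $\{x_i\}\times(0,\eta]\subset W$ for some $\eta>0$. Then there is a simple arc from $x_1$ to $x_2$ with interior in $W$.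
\item[(c)] Let $\gamma$ be a simple arc from $x_1$ to $x_2$, $x_1<x_2$ in $\Sigma$, with interior in $D^+$, and let $Q$ be the bounded domain enclosed by $\gamma\cup[x_1,x_2]$. Then $Q\subset D^+$, $\overline Q$ is a compact subset of $D$, and $\overline Q\cap\Sigma=[x_1,x_2]$. Small half-disks at points of $(x_1,x_2)$ lie in $Q$, and small half-disks at points of $\Sigma\setminus[x_1,x_2]$ miss $\overline Q$. A connected subset of $D^+\setminus\gamma$ is contained in $Q$ or disjoint from $Q$.
\end{itemize}
\end{lemma}

\begin{proof}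
(a) Suppose $W\cap D^+$ is the disjoint union of nonempty open sets $W_1,W_2$. Each $x\in W\cap E$ has a half-disk in $W$, which lies in $W_1$ or in $W_2$; the same alternative holds for the points of $E$ near $x$. Adding each $x$ to the corresponding $W_i$ splits $W$ into two disjoint nonempty relatively open sets.

(b) Join $(x_1,\eta)$ to $(x_2,\eta)$ by a simple polygonal arc in $W$. Keep the part from its last point on the first vertical segment to the first subsequent point on the second, and add the two vertical pieces down to $\Sigma$.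

(c) The Jordan curve $\gamma\cup[x_1,x_2]$ lies in $D\cap\{y\ge0\}$. Points outside $D$, points with $y<0$ and points of $\Sigma\setminus[x_1,x_2]$ can be joined to infinity off the curve (go downward in the last two cases), so they are not in $Q$. As $\overline Q$ is the union of $Q$ and the curve, the first three claims follow, and so does the claim about points of $\Sigma\setminus[x_1,x_2]$. A small half-disk at $f\in(x_1,x_2)$ misses the curve and meets $Q$, since $f\in\partial Q$ and $Q\subset\{y>0\}$; so it lies in $Q$. The last claim holds because $\partial Q\cap D^+\subset\gamma$.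
\end{proof}

The hypothesis of (b) holds at $x\in\Sigma$ for $W=\{v>0\}\cap D^+$ if $v$ is continuous at $x$ with $v(x,0)>0$, or smooth up to $x$ with $v(x,0)=0<v_y(x,0)$. We use this without comment. By (a), $N\cap D^+$ is connected.

\begin{proposition}\label{prop:shape}
Possibly after a mirror, one of the following holds (Figure~\ref{fig:cases}).
\begin{itemize}
\item[] \emph{Case I:} $F=[b,1)$ with $-1<b<1$.
\item[] \emph{Case II:} $F=(-1,a]\cup[b,1)$ with $-1<a<b<1$.
\item[] \emph{Case III:} $F=[a,b]$ with $-1<a<b<1$, and $\overline P$ is a compact subset of $D$.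
\end{itemize}
\end{proposition}

\begin{proof}
If $I=\emptyset$, then $m=\mu_2(\Sigma)=j_{2,1}^2>\kappa^2$, which is false. If $F$ is empty or a point, then $\nu=0$, as $\nu$ has no atoms. Then $u$ is a sign-changing eigenfunction of the $\emptyset$-problem with $m<\mu_3(\emptyset)$, so $u=cJ_1(j_{1,1}r)\cos\theta$ with $c\neq0$; this is positive on half of $\Sigma$, contradicting $u\le0$ there. If $I=(a,b)$ is connected, then $F=(-1,a]\cup[b,1)$ with at most one of the two pieces empty, and we are in Case I (after a mirror) or Case II.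

Now let $I_1,I_2$ be two components of $I$, with $I_1$ to the left of $I_2$, and let $x_i\in I_i$. By Lemma~\ref{lem:top}(b) there is a simple arc $\gamma$ from $x_1$ to $x_2$ with interior in $N\cap D^+$; let $Q$ be as in Lemma~\ref{lem:top}(c). There is a point $f\in F\cap(x_1,x_2)$. Small half-disks at $f$ lie in $Q$ and meet $P$ by Proposition~\ref{prop:contact}(d). Since $P$ is connected and misses $\gamma$, $P\subset Q$. Hence $\overline P$ is compact in $D$, and $F\subset\overline P\cap\Sigma\subset[x_1,x_2]$. Letting $x_1\to a=\sup I_1$ and $x_2\to b=\inf I_2$ we get $F\subset[a,b]$, and $a,b\in F$. So $I_1=(-1,a)$ and $I_2=(b,1)$. A third component $I_3$ would lie in $(a,b)$, and the same argument for $I_1,I_3$ would give $F\subset[a,\inf I_3]$, which excludes $b$. So $F=[a,b]$, and $a<b$ since $F$ is not a point.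
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\begin{scope}
\draw (0,0) circle (1); \draw[dashed] (-1,0)--(0.2,0); \draw[very thick] (0.2,0)--(1,0);
\draw (0.2,0) .. controls (0,0.35) and (-0.2,0.6) .. (115:1);
\draw (0.2,0) .. controls (0,-0.35) and (-0.2,-0.6) .. (-115:1);
\node at (0.4,0.5) {$+$}; \node at (0.4,-0.5) {$+$}; \node at (-0.5,0.25) {$-$}; \node at (-0.5,-0.25) {$-$};
\node at (0,-1.25) {Case I};
\end{scope}
\begin{scope}[xshift=2.6cm]
\draw (0,0) circle (1); \draw[dashed] (-0.5,0)--(0.55,0); \draw[very thick] (-1,0)--(-0.5,0) (0.55,0)--(1,0);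
\draw (-0.5,0) .. controls (-0.2,0.55) and (0.25,0.55) .. (0.55,0);
\draw (-0.5,0) .. controls (-0.2,-0.55) and (0.25,-0.55) .. (0.55,0);
\node at (0,0.7) {$+$}; \node at (0,-0.7) {$+$}; \node at (0,0.2) {$-$}; \node at (0,-0.2) {$-$};
\node at (0,-1.25) {Case II};
\end{scope}
\begin{scope}[xshift=5.2cm]
\draw (0,0) circle (1); \draw[dashed] (-1,0)--(-0.45,0) (0.5,0)--(1,0); \draw[very thick] (-0.45,0)--(0.5,0);
\draw (-0.45,0) .. controls (-0.8,0.65) and (0.85,0.65) .. (0.5,0);
\draw (-0.45,0) .. controls (-0.8,-0.65) and (0.85,-0.65) .. (0.5,0);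
\node at (0,0.25) {$+$}; \node at (0,-0.25) {$+$}; \node at (0,0.75) {$-$}; \node at (0,-0.75) {$-$};
\node at (0,-1.25) {Case III};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of the three possible shapes of the contact set $F$ (thick), where the even function $\tilde u$ vanishes on the horizontal diameter. On the dashed part $I$ it is negative. The signs are those of $\tilde u$. The two positive regions and the negative region form a symmetric 3-partition; the Mercedes Star is the first picture with the triple point at the center.}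
\label{fig:cases}
\end{figure}

Let $E\subset\Sigma$ be the set of endpoints of $F$ in $\Sigma$ (one or two points), let $F^*=I\cup E$ be the closure of $I$ in $\Sigma$, so that $\Sigma\setminus F^*=\operatorname{int}F\neq\emptyset$, and let $q(x)=u(x,0)$. We now carry out the cancellation of the square-root term announced in Section~\ref{sec:model}.

\begin{lemma}\label{lem:end}
The function $u$ is smooth on $\overline{D^+}\setminus E$. With $\rho$ the distance to a point $e\in E$, near $e$,
\begin{equation}\label{eq:end}
u=O(\rho^{3/2}),\qquad\nabla u=O(\rho^{1/2}),\qquad D^2u=O(\rho^{-1/2}).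
\end{equation}
In particular $q,q'\to0$ at $e$, and $q''$ is integrable near $e$.
\end{lemma}

\begin{proof}
Smoothness up to $I$, $\operatorname{int}F$ and $\Gamma$ follows from Proposition~\ref{prop:contact} and (F3). Near a corner $(\pm1,0)$, $\Sigma$ lies in $F$ or in $I$; the odd, respectively even, extension of $u$ solves the equation in $D$ near the corner and vanishes on $\partial D$, so (F3) applies again.

At $e$ use polar coordinates $(\rho,\psi)$ with $\psi=0$ on the $F$ side and $\psi=\pi$ on the $I$ side, and open the half-disk to a quarter disk by $\zeta=\xi+i\eta=\rho^{1/2}e^{i\psi/2}$. Then $x-e=\pm(\xi^2-\eta^2)$ and $y=2\xi\eta$. The function $U(\zeta)=u(x,y)$ satisfies $\Delta U+4m|\zeta|^2U=0$, since the map is conformal with factor $|2\zeta|^2$. The reflections $\eta\mapsto-\eta$ and $\xi\mapsto-\xi$ both correspond to $y\mapsto-y$, across $F$ and across $I$ respectively. So the extension of $U$ that is odd in $\eta$ and even in $\xi$ is a bounded smooth solution in a punctured disk. Subtracting the $C^1$ potential of the bounded function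 $-4m|\zeta|^2U$ leaves a bounded harmonic function, whose singularity is removable. Thus the equation holds across $0$, and $U$ is smooth by interior elliptic regularity. Only monomials $\xi^i\eta^j$ with $i$ even and $j$ odd occur in its Taylor expansion, so
\[
U=c_0\eta+O(|\zeta|^3),\qquad U_\eta=c_0+O(|\zeta|^2).
\]
On $I$ ($\xi=0$, $\eta=\rho^{1/2}$), $u=c_0\rho^{1/2}+O(\rho^{3/2})\le0$ gives $c_0\le0$. On $F$ ($\eta=0$, $\xi=\rho^{1/2}$), the chain rule gives $U_\eta=2\xi u_y$, so $u_y=\frac{c_0}2\rho^{-1/2}+O(\rho^{1/2})$, and $u_y\ge0$ gives $c_0\ge0$. Hence $c_0=0$, and $U=O(|\zeta|^3)$, $\nabla U=O(|\zeta|^2)$, $D^2U=O(|\zeta|)$. The first and second derivatives of $\zeta$ with respect to $(x,y)$ are $O(\rho^{-1/2})$ and $O(\rho^{-3/2})$, so $\nabla u=O(\rho\cdot\rho^{-1/2})$ and $D^2u=O(\rho^{1/2}\cdot\rho^{-1}+\rho\cdot\rho^{-3/2})$.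
\end{proof}

\begin{remark}
The cubic Taylor term of $U$ is harmonic, odd in $\eta$ and even in $\xi$, so it is $c\operatorname{Im}\zeta^3=c\rho^{3/2}\sin(3\psi/2)$. Its zero line is $\psi=2\pi/3$: the condition $c_0=0$ is the analytic form of the equal-angle condition at a triple point.
\end{remark}

\begin{lemma}[Green's formula]\label{lem:green}
Let $\varphi$ be bounded and smooth on $\overline{D^+}\setminus E$, with $\Delta\varphi+m\varphi=0$ in $D^+$, $\varphi_y=0$ on $I$, and $\nabla\varphi=O(\rho^{-1/2})$ near $E$. Then
\begin{equation}\label{eq:green}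
\int_0^\pi u_r\,\varphi\,\big|_{r=1}\,d\theta=\int_Fu_y\,\varphi\,dx .
\end{equation}
\end{lemma}

\begin{proof}
Apply Green's identity $\int_\partial(\varphi\,\partial_nu-u\,\partial_n\varphi)=0$ in $D^+$ with half-disks of radius $\rho$ at the points of $E$ removed. On $\Gamma$, $u=0$ and the integrand is $\varphi u_r$. On $\Sigma$ it is $-\varphi u_y+u\varphi_y$, which vanishes on $I$ and equals $-\varphi u_y$ on $F$. By \eqref{eq:end} the half-circles contribute $O(\rho\cdot\rho^{1/2}+\rho\cdot\rho^{3/2}\rho^{-1/2})\to0$.
\end{proof}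

\section{Infinitesimal rotations}\label{sec:rot}

In Cases II and III the rotation about the origin alone does not decide the matter, since neither of $F$ and the mirror image of $F^*$ need be forced to equal the other. We therefore use rotations about all points $(t,0)$ of the axis:
\[
w_t=(x-t)u_y-yu_x=\partial_\theta u-t\,u_y,\qquad t\in\mathbb{R}.
\]
These still exchange the boundary conditions on $\Sigma$. The price is that $w_t$ does not vanish on $\Gamma$ for $t\neq0$; but there it has the sign of $-tu_r$, which Hopf's lemma controls.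

\begin{lemma}\label{lem:w}
For every $t$, $w_t\in H^1(D^+)\cap C(\overline{D^+})$, $w_t$ is smooth on $\overline{D^+}\setminus E$, $\Delta w_t+mw_t=0$ in $D^+$, and $w_t\not\equiv0$. Moreover:
\begin{itemize}
\item[(a)] $w_t=0$ on $F^*$ and at $(\pm1,0)$;
\item[(b)] on $\operatorname{int}F$, $w_t=(x-t)u_y$ and $\partial_yw_t=0$;
\item[(c)] on $\Gamma$, $w_t=-t\,u_r\sin\theta$;
\item[(d)] on $I$, $\omega_t:=\partial_yw_t=-\big[((x-t)q')'+m(x-t)q\big]$;
\item[(e)] $\mathcal{B}(w_t,\varphi)=0$ for all $\varphi\in H_{F^*}$.
\end{itemize}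
\end{lemma}

\begin{proof}
The operators $\partial_\theta$ and $\partial_y$ commute with $\Delta$. By \eqref{eq:end}, $w_t=O(\rho^{1/2})$ and $\nabla w_t=O(\rho^{-1/2})$ near $E$; this gives the regularity and $w_t=0$ on $E$. On $\Sigma$ we have $w_t=(x-t)u_y$ and $\partial_yw_t=(x-t)u_{yy}-u_x=-(x-t)(mq+q'')-q'$. On $I$, $u_y=0$, and the last expression is (d); on $\operatorname{int}F$, $q=0$, which gives (b). On $\overline\Gamma$, $u_\theta=0$ and $u_y=u_r\sin\theta$; this gives (c) and $w_t(\pm1,0)=0$. For (e) it suffices to take even $\varphi\in C_c^\infty(D\setminus F^*)$. Its support meets $\partial D^+$ only in $\operatorname{int}F$, so integration by parts gives $\mathcal{B}(w_t,\varphi)=-\int_{\operatorname{int}F}\partial_yw_t\,\varphi\,dx=0$. Finally, if $w_t\equiv0$, then $(x-t)u_y=0$ on $\operatorname{int}F\neq\emptyset$, contradicting Proposition~\ref{prop:contact}(c).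
\end{proof}

\begin{proposition}\label{prop:dual}
We have $m=\mu_2(F)=\mu_2(F^*)$ and $j_{1,1}^2<m\le\kappa^2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:mono}, $m=\mu_2(F)>\mu_2(\emptyset)=j_{1,1}^2$. By Lemmas~\ref{lem:T} and~\ref{lem:w}, $w_0\in H_{F^*}$ is an eigenfunction of the $F^*$-problem with eigenvalue $m$; this is where the rotational symmetry of $D$ is used. By Lemma~\ref{lem:explicit}, $\mu_1(F^*)\le j_{1,1}^2<m\le\kappa^2<\mu_3(F^*)$.
\end{proof}

Put $k=\sqrt m$. By \eqref{eq:tab},
\begin{equation}\label{eq:k}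
j_{0,1}<j_{1,1}<k\le\kappa<j_{0,2},\qquad J_0(k)<0 .
\end{equation}
Since $m$ is only the second eigenvalue of the $F^*$-problem, $w_t$ has few nodal domains.

\begin{lemma}\label{lem:nodal}
Suppose that $w_t$ takes both signs in $D^+$, and that $t=0$ or $u_r\ne0$ everywhere on $\Gamma$. Then $\{w_t>0\}\cap D^+$ and $\{w_t<0\}\cap D^+$ are connected.
\end{lemma}

\begin{proof}
Consider the components of $Z=\{z\in D^+\cup\operatorname{int}F:w_t(z)\neq0\}$. It suffices to show that there are at most two: then the positive and the negative part of $Z$ are connected, and Lemma~\ref{lem:top}(a) applies. Call a component $\mathcal{C}$ \emph{isolated} if $w_t=0$ on $\overline{\mathcal{C}}\cap\Gamma$. By Lemmas~\ref{lem:piece} and~\ref{lem:w}, then $w_t\mathbf{1}_{\mathcal{C}}\in H_{F^*}\setminus\{0\}$ and $R(w_t\mathbf{1}_{\mathcal{C}})=m$.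

If $t=0$, all components are isolated, and three of them would give $\mu_3(F^*)\le m$ by (M2).

Let $t\ne0$. Then $w_t\neq0$ on $\Gamma$. Each $p\in\Gamma$ has a disk $B_p$ that misses $\Sigma$ and such that $w_t\neq0$ on $B_p\cap\overline{D^+}$. The convex set $B_p\cap D^+$ lies in one component $\mathcal{C}(p)$. If $p'\in B_p\cap\Gamma$, then $B_p\cap B_{p'}\cap D^+\ne\emptyset$, so $\mathcal{C}(p')=\mathcal{C}(p)$. As $\Gamma$ is connected, $\mathcal{C}(p)=\mathcal{C}_0$ for all $p$. Any other component misses all $B_p$, so its closure misses $\Gamma$ and it is isolated. Suppose there are two isolated components $\mathcal{C}_1,\mathcal{C}_2$. Some nonzero $\psi=c_1w_t\mathbf{1}_{\mathcal{C}_1}+c_2w_t\mathbf{1}_{\mathcal{C}_2}$ is orthogonal to the first eigenfunction for $F^*$, and $R(\psi)=m=\mu_2(F^*)$. By (M1), $\psi$ is an eigenfunction, so it is analytic in $D^+$. Choose $i$ with $c_i\ne0$. Then $\psi=c_iw_t$ on $\mathcal{C}_i\cap D^+$, hence in $D^+$. But $\psi$ has zero trace on $\Gamma$ and $w_t\neq0$ there, a contradiction. So there are at most two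 components.
\end{proof}

Lemma~\ref{lem:nodal} will restrict the sign changes of $\omega_t$ along $I$. This is useful because the operator in Lemma~\ref{lem:w}(d) is Bessel's operator centered at $t$. The function $h_t(x)=J_0(k(x-t))$ satisfies $((x-t)h_t')'+m(x-t)h_t=0$, and therefore on $I$
\begin{equation}\label{eq:ode}
\omega_t\,h_t=-\big((x-t)q'\big)'h_t+q\big((x-t)h_t'\big)'=-\frac{d}{dx}\Big[(x-t)\big(q'h_t-qh_t'\big)\Big].
\end{equation}
By Lemma~\ref{lem:end} the bracket tends to $0$ at the points of $E$, and $\omega_th_t$ is integrable there.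

\section{One slit and the inner slit}\label{sec:oneinner}

\begin{proposition}\label{prop:caseI}
In Case I, $m=\kappa^2$ and $u=cu_*$ with $c>0$. In Cases II and III, $a<0<b$.
\end{proposition}

\begin{proof}
In Case I, $F^*=(-1,b]$, so Proposition~\ref{prop:dual} and the mirror give $\mu_2([b,1))=\mu_2([-b,1))$. By Lemma~\ref{lem:mono}, $b=0$. By Lemma~\ref{lem:explicit}(c), $m=\kappa^2$ and $u=cu_*$; since $u<0$ and $u_*<0$ on $(-1,0)$, $c>0$.

In Cases II and III, one of $F,F^*$ is $S=(-1,a]\cup[b,1)$, so $\mu_2(S)=m\le\kappa^2$. If $b\le0$, then $S\supset[0,1)$ and $S\setminus[0,1)\supset(-1,a)$; if $a\ge0$, then $S\supset(-1,0]$ and $S\setminus(-1,0]\supset(b,1)$. In both cases $\mu_2(S)>\kappa^2$ by Lemmas~\ref{lem:mono} and~\ref{lem:explicit}(c).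
\end{proof}

\begin{proposition}\label{prop:caseIII}
Case III does not occur.
\end{proposition}

\begin{proof}
Here $F=[a,b]$ with $a<0<b$. We integrate \eqref{eq:ode} with $t=0$ over $(b,1)$ and need the signs of $q'(1)$, $h_0$ and $\omega_0$.

\emph{The sign of $u_r$.} As $\overline P$ is compact in $D$, for small $\delta$ the annulus $1-\delta<|z|<1$ misses $F$, and $v=-\tilde u\ge0$ satisfies $\Delta v=-mv\le0$ there. By (F2) and (F4), $v>0$, and Hopf's lemma gives $u_r>0$ on $\overline\Gamma$. In particular $q'(1)>0$.

\emph{The sign of $h_0$.} Formula \eqref{eq:green} with $\varphi=J_0(kr)$ reads $J_0(k)\int_0^\pi u_r\,d\theta=\int_a^bu_yJ_0(kx)\,dx$. The left side is negative by \eqref{eq:k}. If $k\max(|a|,b)\le j_{0,1}$, the right side would be $\ge0$. So, after a mirror, $kb>j_{0,1}$, and $h_0(x)=J_0(kx)<0$ on $(b,1)$, because $kx\in(kb,k)\subset(j_{0,1},j_{0,2})$.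

\emph{The sign of $\omega_0$.} We use $t\in(a,0)$ rather than $t=0$, because then the positive set of $w_t$ reaches $\Gamma$: there $w_t=-tu_r\sin\theta>0$. By Lemma~\ref{lem:w}(b) and Proposition~\ref{prop:contact}(c), there are $f'\in(a,t)$ and $f\in(t,b)$ with $w_t(f',0)<0<w_t(f,0)$. By Lemma~\ref{lem:nodal}, $W^\pm=\{\pm w_t>0\}\cap D^+$ are connected. Suppose $\omega_t(x_1)<0$ for some $x_1\in(b,1)$. By Lemma~\ref{lem:top}(b) there is a simple arc $\gamma$ from $f'$ to $x_1$ with interior in $W^-$; let $Q$ be the enclosed domain. Since $f\in(f',x_1)$, small half-disks at $f$ lie in $Q\cap W^+$. As $W^+$ is connected and misses $\gamma$, $W^+\subset Q$. But $W^+$ has points arbitrarily close to $\Gamma$, while $\overline Q$ is compact in $D$. So $\omega_t\ge0$ on $(b,1)$. The function $\omega_t(x)$ is affine in $t$; letting $t\uparrow0$ gives $\omega_0\ge0$ on $(b,1)$.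

\emph{Conclusion.} Since $q(1)=0$, \eqref{eq:ode} gives $\int_b^1\omega_0h_0\,dx=-q'(1)J_0(k)>0$. But $\omega_0h_0\le0$ on $(b,1)$.
\end{proof}

\section{Two slits}\label{sec:two}

It remains to exclude Case II: $F=(-1,a]\cup[b,1)$, $I=(a,b)$, $a<0<b$. Put $g=-u_r$ on $\Gamma$. Formula \eqref{eq:green} becomes
\begin{equation}\label{eq:greenII}
\int_0^\pi g\,\varphi\,d\theta+\int_Fu_y\,\varphi\,dx=0 .
\end{equation}
We show that both weights are positive. Then any admissible $\varphi$ that is $\le0$ on $\Gamma\cup F$, and negative on some arc, gives a contradiction. To find such a $\varphi$ we first locate $a$ and $b$.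

\begin{lemma}\label{lem:signs}
In Case II, $g>0$ on $\Gamma$ and $u_y>0$ on $\operatorname{int}F$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:contact}(c) there are $f_1\in(-1,a)$ and $f_2\in(b,1)$, as close to $a$ and $b$ as we like, with $u_y(f_i,0)>0$. By Lemma~\ref{lem:top}(b) there is a simple arc from $f_1$ to $f_2$ with interior in $P$; let $Q$ be the enclosed domain. The connected set $N\cap D^+$ misses the arc and contains small half-disks at points of $I\subset(f_1,f_2)$, which lie in $Q$. So $N\cap D^+\subset Q$, and $u\ge0$, $\Delta u\le0$ in the open set $D^+\setminus\overline Q$. By (F2) and (F4), $u>0$ there. Every point of $\Gamma\cup(-1,f_1)\cup(f_2,1)$ lies on the boundary of a small disk contained in $D^+\setminus\overline Q$, so Hopf's lemma gives $g>0$ on $\Gamma$ and $u_y>0$ on $(-1,f_1)\cup(f_2,1)$. Let $f_1\to a$ and $f_2\to b$.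
\end{proof}

\begin{lemma}\label{lem:long}
In Case II, $b-a>2j_{0,1}/k$.
\end{lemma}

\begin{proof}
Let $t=(a+b)/2$. By Lemmas~\ref{lem:w}(b) and~\ref{lem:signs}, $w_t>0$ on $(b,1)$ and $w_t<0$ on $(-1,a)$, and by Lemma~\ref{lem:nodal}, $W^\pm=\{\pm w_t>0\}\cap D^+$ are connected. We claim that there are no $x_1<x_2$ in $(a,b)$ with $\omega_t(x_1)>0>\omega_t(x_2)$. Otherwise Lemma~\ref{lem:top}(b) gives a simple arc $\gamma_+$ from $x_1$ to some $f_2\in(b,1)$ with interior in $W^+$, and a simple arc $\gamma_-$ from $x_2$ to some $f_1\in(-1,a)$ with interior in $W^-$. Let $Q$ be the domain enclosed by $\gamma_+\cup[x_1,f_2]$. The interior of $\gamma_-$ is connected and misses $\gamma_+$. Near $x_2\in(x_1,f_2)$ it lies in $Q$, and near $f_1\notin[x_1,f_2]$ it lies outside $\overline Q$. This contradicts Lemma~\ref{lem:top}(c).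

The function $\omega_t$ is analytic on $(a,b)$. It does not vanish on any subinterval, since otherwise $w_t$ would have zero Cauchy data there and $w_t\equiv0$. The bracket in \eqref{eq:ode} vanishes at $a$, $t$ and $b$, so
\[
\int_a^t\omega_th_t\,dx=0=\int_t^b\omega_th_t\,dx .
\]
If $b-a\le2j_{0,1}/k$, then $k|x-t|<j_{0,1}$ and $h_t>0$ on $(a,b)$. So $\omega_t$ takes both signs on each half, and we find $x_1\in(a,t)$ with $\omega_t(x_1)>0$ and $x_2\in(t,b)$ with $\omega_t(x_2)<0$, against the claim.
\end{proof}

Thus $I$ is long enough to contain the segment where a radial solution $J_0(k|z-(t,0)|)$ is positive. If the center can be taken near the origin, this solution is negative on all of $\Gamma\cup F$. This is our first test function, and it leaves only strongly off-center configurations.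

\begin{lemma}\label{lem:first}
In Case II, possibly after a mirror, $A=k|a|$ satisfies
\begin{equation}\label{eq:A}
k-A>3.115,\qquad k+A<5.872 .
\end{equation}
\end{lemma}

\begin{proof}
Let $T=[a+j_{0,1}/k,\,b-j_{0,1}/k]$, a nonempty interval by Lemma~\ref{lem:long}, and $\tau=j_{0,2}/k-1>0$. Suppose $t\in T$ and $|t|\le\tau$, and let $\varphi(z)=J_0(kd)$ with $d=|z-(t,0)|$; it is even in $y$, so \eqref{eq:greenII} applies. On $F$ we have $j_{0,1}/k\le d\le1+|t|\le j_{0,2}/k$, so $\varphi\le0$. From $-1<a$ and $b<1$ we get $|t|<1-j_{0,1}/k$, so $d\ge1-|t|>j_{0,1}/k$ on $\Gamma$. Also $d<j_{0,2}/k$ on $\Gamma$: for $t\neq0$ because $d<1+|t|$ on the open arc, and for $t=0$ because $d=1<1+\tau$. So $\varphi<0$ on $\Gamma$, and the left side of \eqref{eq:greenII} is negative, a contradiction.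

Hence the interval $T$ lies on one side of $[-\tau,\tau]$, and after a mirror $a+j_{0,1}/k>\tau$. Multiplying by $k$ gives $k-A>j_{0,2}-j_{0,1}>3.115$. With $k<4.4935$ we get $A<1.3785$ and $k+A<5.872$.
\end{proof}

Now the left slit is long, and we adapt the test function to it. Let $(\rho,\vartheta)$ be polar coordinates at $(a,0)$ with $\vartheta=0$ in the direction of increasing $x$, and $s=k\rho$. The solutions $J_{n+1/2}(s)\cos((n+\frac12)\vartheta)$ vanish on $(-1,a)$ and have zero $y$-derivative on $(a,1)$, so the left slit drops out of \eqref{eq:greenII}. For $n=0$ the sign is that of $\sin s$, which is negative for $\pi<s<2\pi$. On $\Gamma$, $s$ ranges in $[k-A,k+A]\subset(3.115,5.872)$. This just fails to lie in $(\pi,2\pi)$, and the failure can occur only near $(-1,0)$, where $\cos\vartheta$ is negative. A small multiple of the $n=1$ solution repairs it.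

\begin{proposition}\label{prop:caseII}
Case II does not occur.
\end{proposition}

\begin{proof}
Let $\Psi(s)=\frac{\sin s}s-\cos s$. By (F5) and $\cos\frac{3\vartheta}2=\cos\frac\vartheta2\,(2\cos\vartheta-1)$,
\[
\varphi:=\sqrt{\tfrac\pi2}\,\Big[J_{1/2}(s)\cos\tfrac\vartheta2+\tfrac1{20}J_{3/2}(s)\cos\tfrac{3\vartheta}2\Big]=\frac{\cos(\vartheta/2)}{\sqrt s}\,\Theta,
\qquad\Theta=\sin s+\tfrac1{20}(2\cos\vartheta-1)\Psi(s).
\]
This $\varphi$ solves $\Delta\varphi+m\varphi=0$ in $D^+$, is smooth on $\overline{D^+}\setminus\{a\}$, and satisfies $\varphi=O(\rho^{1/2})$, $\nabla\varphi=O(\rho^{-1/2})$ near $a$. So \eqref{eq:greenII} applies and reads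
\[
\int_0^\pi g\,\varphi\,d\theta+\int_b^1u_y\,\varphi\,dx=0 .
\]
Since $\cos(\vartheta/2)>0$ on $\Gamma\cup(b,1)$, Lemma~\ref{lem:signs} gives a contradiction once we show that $\Theta<0$ on $(b,1)$ and $\Theta\le0$ on $\Gamma$.

\emph{Elementary bounds.} We have $(s\Psi)'=(\sin s-s\cos s)'=s\sin s$, so $s\Psi$ increases from $0$ on $(0,\pi)$ and decreases on $(\pi,2\pi)$, where it vanishes at $\kappa$. Hence $\Psi>0$ on $(0,\kappa)$ and $\Psi<0$ on $(\kappa,2\pi]$. On $[\pi,2\pi]$, $\Psi\le-\cos s\le1$. For $s\ge4$, $|\Psi|\le1+\frac1s\le1.25$. For $s\in[3.83,5.872]$ we have $s-\pi\in[0.411,\pi-0.411]$, so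
\begin{equation}\label{eq:sin}
\sin s\le-\sin0.411\le-0.411+0.411^3/6<-0.39 .
\end{equation}

\emph{On $(b,1)$.} Here $\vartheta=0$, $\Theta=\sin s+\frac1{20}\Psi(s)$, and $s=k(x-a)\in(k(b-a),k+A)\subset(4.80,5.872)\subset(\kappa,2\pi)$ by Lemma~\ref{lem:long} and \eqref{eq:A}. Both terms are negative.

\emph{On $\Gamma$.} Here $3.115<k-A\le s\le k+A<5.872$. From $1=|z|^2=a^2+2a\rho\cos\vartheta+\rho^2$ and $a<0$,
\[
\cos\vartheta=\frac{\rho^2+a^2-1}{2|a|\rho}.
\]
We distinguish four cases, which cover $\Gamma$.
\begin{itemize}
\item[($\alpha$)] $s\ge\pi$, $\cos\vartheta>\frac12$. Then $\rho^2-|a|\rho+a^2>1$. The left side is at most $\max(\rho,|a|)^2$, so $\rho>1$ and $s>k>3.83$. Since $0<2\cos\vartheta-1\le1$ and $\Psi\le1$, \eqref{eq:sin} gives $\Theta\le-0.39+0.05<0$.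
\item[($\beta$)] $s>\kappa$, $\cos\vartheta\le\frac12$. Then $|2\cos\vartheta-1|\le3$, and $\Theta\le-0.39+\frac3{20}\cdot1.25=-0.39+0.1875<0$.
\item[($\gamma$)] $\pi\le s\le\kappa$, $\cos\vartheta\le\frac12$. Then $\sin s\le0$, $2\cos\vartheta-1\le0$ and $\Psi\ge0$, so $\Theta\le0$.
\item[($\delta$)] $s<\pi$. Write $s=k-A+\delta$. Then $0\le\delta<\pi-3.115<0.0267$, and $A\ge k-s>k-\pi>0.68$. We claim $\cos\vartheta\le-\frac12$. After multiplication by $k^2$ this is $s^2+As+A^2\le k^2$. Expanding,
\[
s^2+As+A^2=k^2-A(k-A)+\delta(2k-A)+\delta^2,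
\]
and $A(k-A)>0.68\cdot3.115>2.1$, while $\delta(2k-A)+\delta^2<0.0267\cdot9+0.001<0.25$. This proves the claim, so $2\cos\vartheta-1\le-2$. Further $0<\sin s\le\pi-s<0.0267$ and $\Psi(s)\ge-\cos s=\cos(\pi-s)\ge1-\frac12(0.0267)^2>0.99$. Hence $\Theta\le0.0267-0.099<0$. \qedhere
\end{itemize}
\end{proof}

The coefficient $\frac1{20}$ is a compromise between two of these cases: ($\delta$) needs a coefficient $c$ with $1.98\,c>0.0267$, and ($\beta$) needs $3.75\,c<0.39$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $(u_1,u_3)$ be a minimizer and $u=\alpha u_1-\beta u_3$ as in Proposition~\ref{prop:vi}. By Propositions~\ref{prop:shape}, \ref{prop:caseIII} and~\ref{prop:caseII}, Case I holds, possibly after a mirror. By Proposition~\ref{prop:caseI}, $m=\kappa^2$ and $u=cu_*$ with $c>0$.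
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and of Corollary~\ref{cor:conj}.

\begin{thebibliography}{1}

\bibitem{disk}
\emph{On Spectral Minimal Partitions: The Disk Revisited},
\texttt{http://fmi.unibuc.ro/\allowbreak ro/\allowbreak anale/\allowbreak matematica/\allowbreak 1\_2013/\allowbreak bonnaillie\_helffer.pdf}

\end{thebibliography}
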